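# Elliptic curves with a point of prime order $N$ and Tamagawa number prime to $N$: values $\pm1$ at the cusps of $X_1(N)$

## 1. Points of order seven: polynomials with values $\pm1$ at $0$ and $1$

Let $K$ be a number field and $E/K$ an elliptic curve. For a finite place $v$ let $E_0(K_v)\subset E(K_v)$ be the subgroup of points with nonsingular reduction on a minimal Weierstrass equation. The local Tamagawa number is $c_v(E/K)=[E(K_v):E_0(K_v)]$, and $c(E/K)=\prod_v c_v(E/K)$ over the finite places. Recall that $c_v=1$ for good reduction, $c_v\le 4$ for additive reduction, $c_v\le2$ for nonsplit multiplicative reduction, and $c_v=v(\Delta_{\min})$ for split multiplicative reduction, with $v$ normalized.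

**Definition.** For a prime $N$, the curve $E/K$ is *$N$-special* if $E(K)$ contains a point of order $N$ and $c(E/K)$ is coprime to $N$.

A septic field is a number field of degree $7$ over $\mathbb Q$. The question is the following conjecture: *for a prime $N\ge17$ there exist only finitely many septic fields $K$ with an $N$-special elliptic curve $E/K$.* We shall prove that it is true. We first treat $N=7$ in degrees $1$ and $2$, where everything can be done by hand.

**A normal form.** Let $P\in E(K)$ have order $7$. Move $P$ to $(0,0)$ and make its tangent line $y=0$; this is possible because $2P\ne0$. The equation is now $y^2+a_1xy+a_3y=x^3+a_2x^2$, with $a_3\neq0$ since $2P\ne 0$, and $a_2\ne0$ since $3P\neq0$. Exactly one rescaling achieves $a_2=a_3$. Writing $a_2=a_3=-b$ and $a_1=1-c$, the pair $(E,P)$ has a unique equation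
$$y^2+(1-c)xy-by=x^3-bx^2,\qquad P=(0,0).$$
The negative of $(x,y)$ is $(x,\,-y-(1-c)x+b)$. The line $y=0$ is tangent at $P$ and meets the curve again at $-2P=(b,0)$, so $2P=(b,bc)$. The line $y=cx$ through $P$ and $2P$ gives $x^3-(b+c)x^2+bcx=0$, so $-3P=(c,c^2)$ and $3P=(c,b-c)$. Here $c\ne0$, since otherwise $x(3P)=x(P)$ and $3P=\pm P$. Put $\lambda=b/c$. The line $y=(\lambda-1)x$ through $P$ and $3P$ has third intersection point with
$$x=(\lambda-1)^2+(1-c)(\lambda-1)+b-c=(\lambda-1)^2+(\lambda-1)=\lambda(\lambda-1),$$
so $x(4P)=\lambda(\lambda-1)$. Now $7P=0$ means $4P=-3P$, that is, $x(4P)=x(3P)$ (as $4P\ne3P$). Thus $c=\lambda^2-\lambda$ and $b=\lambda^3-\lambda^2$, and the curve is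
$$E_\lambda:\quad y^2+(1+\lambda-\lambda^2)xy+(\lambda^2-\lambda^3)y=x^3+(\lambda^2-\lambda^3)x^2,\qquad \lambda\ne0,1. \tag{1}$$
For the discriminant, $b_2=(1-c)^2-4b$, $b_4=-(1-c)b$, $b_6=b^2$, $b_8=-b^3$ give $\Delta=b^3\big(16b^2-8bc^2-20bc+b-c(1-c)^3\big)$. Substituting $b=c\lambda$ and $c=\lambda^2-\lambda$, the bracket is $c$ times
$$\lambda^6-11\lambda^5+32\lambda^4-39\lambda^3+20\lambda^2-2\lambda-1=(\lambda-1)^3(\lambda^3-8\lambda^2+5\lambda+1),$$
and so
$$\Delta=\lambda^7(\lambda-1)^7\,\delta(\lambda),\qquad \delta(\lambda)=\lambda^3-8\lambda^2+5\lambda+1. \tag{2}$$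

**Proposition 1.** Let $(E,P)=(E_\lambda,(0,0))$ over a number field $K$.
(a) If $7\nmid c(E/K)$, then $\lambda$ and $1-\lambda$ are units of $\mathcal O_K$.
(b) There is no $7$-special elliptic curve over $\mathbb Q$. If $K$ is quadratic and $7\nmid c(E/K)$, then $\lambda$ is a root of one of
$$S^2-S+1,\quad S^2-3S+1,\quad S^2-S-1,\quad S^2+S-1,$$
and all these values of $\lambda$ give $7$-special curves.

*Proof.* (a) Let $v$ be a finite place.

Suppose $v(\lambda)>0$ or $v(1-\lambda)>0$. Then $b,c\equiv0$, and (1) reduces to $y^2+xy=x^3$. This has a node at $(0,0)$ with rational tangents $y=0$ and $y=-x$, and $c_4\equiv b_2^2\equiv1$. So (1) is minimal and the reduction is split multiplicative. As $\delta(0)=1$ and $\delta(1)=-1$, (2) gives $c_v=v(\Delta)=7v(\lambda)$ or $7v(\lambda-1)$, which is divisible by $7$.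

Suppose $v(\lambda)<0$, and put $s=1/\lambda$. The substitution $(x,y)=(\lambda^4x',\lambda^6y')$ gives coefficients $a_1'=s^2+s-1$, $a_2'=s(s-1)$, $a_3'=s^3(s-1)$. So the reduction is $y^2-xy=x^3$, a split node with $c_4\equiv 1$. The new discriminant is $\Delta/\lambda^{24}=s^7(1-s)^7(1-8s+5s^2+s^3)$, so $c_v=7v(s)$.

Hence if $7\nmid c(E/K)$, then $v(\lambda)=v(1-\lambda)=0$ for all $v$.

(b) If $\lambda\in\mathbb Q$, then (a) forces $\lambda,1-\lambda\in\{\pm1\}$, which is impossible. So over a quadratic $K$ we have $K=\mathbb Q(\lambda)$. Let $M(S)=S^2-sS+\varepsilon$ be the minimal polynomial of $\lambda$. Then $M(0)=\mathrm{Norm}(\lambda)=\pm1$ and $M(1)=\mathrm{Norm}(1-\lambda)=\pm1$. If $\varepsilon=1$, then $2-s=\pm1$ and $s\in\{1,3\}$; if $\varepsilon=-1$, then $-s=\pm1$. These are the four polynomials, all irreducible.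

Conversely, let $\lambda$ be a root of one of them. Then (1) is integral and $\Delta$ is a unit times $\delta(\lambda)$. Reducing $\delta$ modulo the four polynomials gives $8-3\lambda$, $6-11\lambda$, $-6-\lambda$, $15\lambda-8$, with norms $49,-41,41,-41$. So $v(\Delta)\le2$ everywhere. Hence $c_v\le4$ for additive or nonsplit multiplicative reduction, $c_v\le2$ for split multiplicative reduction, and no $c_v$ is divisible by $7$. $\square$

There is a way to see the finiteness in (b) without listing. Two monic polynomials of degree $d$ with the same values at $0$ and $1$ differ by a polynomial of degree at most $d-1$ with the two zeros $0,1$. If $d-1<2$ they are equal. So there are at most $2\cdot2=4$ possible $M$ for each $d\le 2$. "Monic" is a normalization at the third point $\infty$; the argument needs three points and $d<3$.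

For $d=3$ it gives nothing. For $m\in\mathbb Z$,
$$M_m(S)=S^3-mS^2+(m-3)S+1,\qquad M_m(0)=1,\quad M_m(1)=-1, \tag{3}$$
is irreducible over $\mathbb Q$, since $M_m(\pm1)\in\{-1,\,3-2m\}$ is nonzero. The difference of two of these is a multiple of $S(S-1)$.

What changes for a general prime $N$? We used a coordinate $\lambda$ on the space of pairs $(E,P)$, the three special points $0,1,\infty$, the units $\lambda$ and $1-\lambda$, and the minimal polynomial. For $N=17$ the space is a curve of positive genus: it has no coordinate, no minimal polynomials, and no obvious units.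

## 2. Linear equivalence classes in place of monic polynomials

Let $N\ge5$ be prime, $n=\frac{N-1}2$, and $G=(\mathbb Z/N)^\times/\{\pm1\}$, cyclic of order $n$. Write $X=X_1(N)$ over $\mathbb Q$ and $J=J_1(N)$ for its Jacobian. The complement $Y\subset X$ of the cusps is the fine moduli space of pairs $(E,P)$ with $P$ of exact order $N$. So a closed point $x\in Y$ of degree $d$ carries a pair $(E,P)$ over its residue field $\mathbb Q(x)$, of degree $d$ over $\mathbb Q$, and a pair over $K$ is the same as a $K$-point of $Y$. For $N=7$, $Y$ is the $\lambda$-line without $0,1,\infty$ and the roots of $\delta$.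

Two monic polynomials of degree $d$ have a quotient whose divisor is $D-D'$ with $D,D'$ effective of degree $d$. On $X$, two closed points $x,x_0$ of degree $d$ admit a function with divisor $D_x-D_{x_0}$ only if they are linearly equivalent. If $J(\mathbb Q)$ is finite, there are only finitely many classes of degree $d$, and this suggests a first approach: count closed points class by class.

The approach stops here: a class may contain infinitely many effective divisors. Let us compute the genus. Over the $j$-line, $X$ has degree $\frac{N^2-1}2=n(N+1)$. An automorphism $\alpha\ne\pm1$ of a curve $E$ in characteristic $0$ cannot satisfy $\alpha P=\pm P$, because $\alpha\mp1$ is an isogeny of degree $1$, $2$ or $3$. So all ramification indices over $j=1728$ are $2$ and over $j=0$ are $3$. There are $n$ geometric cusps of index $N$ and $n$ of index $1$ (Section 3). Riemann–Hurwitz gives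
$$2g-2=n(N+1)\left(-2+\tfrac12+\tfrac23\right)+n(N-1)=-\tfrac56n(N+1)+n(N-1).$$
For $N=7$ this is $-2$, so $g=0$. For $N=17$ it is $-120+128=8$, so $g=5$. By Riemann–Roch a rational divisor $D$ of degree $7$ on $X_1(17)$ has $\ell(D)\ge7+1-5=3$. So every such class contains at least a projective plane of effective divisors over $\mathbb Q$, and finiteness of $J(\mathbb Q)$ does not say which of them are single closed points with $17\nmid c$. The Tamagawa condition has to act *inside* a linear equivalence class, as the values $\pm1$ at $0$ and $1$ did. Here are the statements.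

**Theorem A.** Let $N\ge17$ be prime. Only finitely many septic fields $K$ carry an $N$-special elliptic curve. In fact there are none for $N\ge29$, and for $N=17,19,23$ there are only finitely many triples $(K,E,P)$, with $K$ septic, $E/K$ $N$-special and $P\in E(K)$ of order $N$, up to isomorphism.

**Theorem B.** Let $N\ge7$ be prime and $d<n$.
(1) Each linear equivalence class of degree-$d$ divisors on $X$ contains at most $2^{n-1}$ closed points $x\in Y$ of degree $d$ that are regular at all finite places of $\mathbb Q(x)$, and at most one if $2d<n$.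
(2) If $J(\mathbb Q)$ is finite, there are at most $2^{n-1}|J(\mathbb Q)|$ closed points $x\in Y$ of degree $d$ whose curve $E/\mathbb Q(x)$ has $N\nmid c(E/\mathbb Q(x))$ (at most $|J(\mathbb Q)|$ if $2d<n$).

**Theorem C.** For $N\in\{5,7,13,17\}$ there are infinitely many number fields of degree exactly $n=\frac{N-1}2$ with an $N$-special elliptic curve. In particular this holds for $N=17$ and octic fields.

"Regular" is defined in Section 3. For $N=7$ we have $J=0$ and $n=3$, and Proposition 1 shows that the bound $2^{n-1}=4$ is attained for $d=2$. By Theorem C the range $d<n$ is sharp for $N=7,13,17$; at $N=17$, "septic" cannot be replaced by "octic".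

## 3. Tate curves, cusps, and regular points

**Tate curves.** Over a field complete for a discrete valuation and $q$ with $0<|q|<1$, $\mathrm{Tate}(q)$ is the elliptic curve whose points over any finite extension $L$ are $L^\times/q^{\mathbb Z}$. The inverse $u\mapsto u^{-1}$ is the negative, and on a standard Weierstrass equation the $x$-coordinate of $u$ is
$$X(u)=\frac{u}{(1-u)^2}+\sum_{k\ge1}\Big(\frac{q^ku}{(1-q^ku)^2}+\frac{q^ku^{-1}}{(1-q^ku^{-1})^2}-\frac{2q^k}{(1-q^k)^2}\Big). \tag{4}$$
It has split multiplicative reduction, $E_0$ is the image of the units, and $c_v=v(q)$. An elliptic curve over $K_v$ whose $j$-invariant is not integral is isomorphic to $\mathrm{Tate}(q)$, for a unique $q\in K_v$, over an extension of degree at most $2$, and over $K_v$ itself exactly when the reduction is split multiplicative. If the extension $L/K_v$ is quadratic with automorphism $\sigma$, the isomorphism $\phi$ satisfies $\phi^\sigma=-\phi$. The same formulas define Tate curves over $\mathbb Q((q))$ and $\mathbb Z((q))$.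

**Cusps.** The $N$-torsion points of $\mathrm{Tate}(q)$ are the $u$ with $u^N\in q^{\mathbb Z}$. They give two kinds of cusps of $X$.

* $C=\{c_a:a\in G\}$: $n$ rational cusps; $c_a$ is given by $(\mathrm{Tate}(Q^N),\,P=Q^a)$, with local parameter $Q$.
* $T$: one closed point with residue field $\mathbb Q(\zeta_N)^+$, given by $(\mathrm{Tate}(q),\,P=\zeta_N)$, with local parameter $q$.

The group $G$ acts on $X$ by $\langle s\rangle(E,P)=(E,sP)$. It permutes $C$ simply transitively and preserves the parameter $Q$. Over the $j$-line the points of $C$ have ramification index $N$ (as $q=Q^N$), and the $n$ geometric points of $T$ have index $1$.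

**Definition.** Let $(E,P)$ be a pair over $K$, $v$ a finite place, and $L/K_v$ a finite extension over which $E$ has good or split multiplicative reduction. The pair is *regular at $v$* if $E_L$ has good reduction, or $E_L$ is split multiplicative and $P\in E_0(L)$.

In Tate coordinates the second condition says that $P=u$ with $|u|\in|q|^{\mathbb Z}$, so the notion does not depend on $L$.

*Example.* In (1), let $v(\lambda)>0$. The reduction is $y^2+xy=x^3$, and $P=(0,0)$ reduces to its node, so the pair is not regular at $v$. Now let $\lambda$ be a root of $S^2-3S+1$ and $v$ the place over $41$ with $v(\delta(\lambda))=1$. Then $v(\Delta)=1$, so (1) is minimal and the reduction is multiplicative, since in residue characteristic $\ge5$ additive reduction has $v(\Delta_{\min})\ge2$. The $y$-derivative at $(0,0)$ of left side minus right side is $-b=-\lambda^2(\lambda-1)$, a unit. So $P$ reduces to a nonsingular point, also over the unramified extension that makes the reduction split, where (1) stays minimal. The pair is regular at $v$. The points of $C$ are the bad cusps here, and $T$ is harmless.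

## 4. The local lemma

The lemma has two parts. The first turns the Tamagawa condition into regularity; the second turns regularity into unit values.

**Lemma 1.** Let $(E,P)$ be a pair over $K$, with $P$ of prime order $N\ge5$, and $v$ a finite place of $K$.
(a) If $(E,P)$ is not regular at $v$, then $E/K_v$ is split multiplicative and $N\mid c_v(E/K)$.
(b) If $(E,P)$ is regular at $v$, then for $a\neq b$ and $a'\ne b'$ in $\{1,\dots,n\}$ the number
$$g=\frac{x(aP)-x(bP)}{x(a'P)-x(b'P)}$$
(independent of the Weierstrass equation) is a $v$-unit.

*Proof of (a).* Non-regularity excludes potentially good reduction, so $j(E)$ is not integral at $v$. Hence there are $q\in K_v$ with $|q|<1$ and $L/K_v$ of degree at most $2$ with $\phi:E_L\cong\mathrm{Tate}(q)$. Let $P$ correspond to $u$. Since $NP=0$, $u^N\in q^{\mathbb Z}$ and $|u|^N\in|q|^{\mathbb Z}$.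

Suppose $E$ is not isomorphic to $\mathrm{Tate}(q)$ over $K_v$, so $L\ne K_v$, with automorphism $\sigma$. As $P$ is $K_v$-rational and $\phi^\sigma=-\phi$, we get $\sigma(u)\equiv u^{-1}\bmod q^{\mathbb Z}$. Since $|\sigma(u)|=|u|$, this gives $|u|^2\in|q|^{\mathbb Z}$. As $N$ is odd, $|u|\in|q|^{\mathbb Z}$, and the pair is regular, a contradiction. So $L=K_v$ and $E$ is split multiplicative over $K_v$. Since $P\notin E_0(K_v)$ and $P$ has prime order $N$, its image in $E(K_v)/E_0(K_v)$ has order $N$. That group has order $c_v$.

*Proof of (b).* A change of Weierstrass equation replaces $x$ by $\alpha^2x+\beta$, so $g$ does not change. Choose $L$ as in the definition and a minimal equation over $\mathcal O_L$. Then $\langle P\rangle\subset E_0(L)$. Let $E_1\subset E_0$ be the kernel of reduction.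

*Case $P\notin E_1$.* As $N$ is prime, $\langle P\rangle\cap E_1=0$, so $\langle P\rangle$ injects into the group of nonsingular points of the reduction, and $x(aP)$ is integral for $1\le a\le n$. If $x(aP)\equiv x(bP)$ modulo the maximal ideal, the reductions of $aP$ and $bP$ are equal or opposite, so $a\equiv\pm b\pmod N$. This is impossible for distinct $a,b\in\{1,\dots,n\}$. So all differences $x(aP)-x(bP)$ are units, and so is $g$.

*Case $P\in E_1$.* The group $E_1$ is the group of points of a formal group over $\mathcal O_L$, whose torsion has order a power of the residue characteristic. So the residue characteristic is $N$. Let $z=z(P)\ne0$ be the formal parameter of $P$. For $1\le a\le n$ the integer $a$ is a unit, so $[a](z)=az(1+z\cdot\text{integral})$. Also $x=z^{-2}(1+z\cdot\text{integral})$. Hence $x(aP)=z^{-2}(a^{-2}+z\beta_a)$ with $\beta_a\in\mathcal O_L$, and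
$$x(aP)-x(bP)=z^{-2}\Big(\frac{(b-a)(b+a)}{a^2b^2}+z(\beta_a-\beta_b)\Big).$$
Since $0<a+b<N$ and $0<|a-b|<N$, the fraction is a unit, so the difference has valuation exactly $-2v(z)$, whatever $a\ne b$. So $g$ is a unit. $\square$

For $N=7$, $x(P)=0$, $x(2P)=b$, $x(3P)=c$, and
$$\frac{x(P)-x(2P)}{x(P)-x(3P)}=\frac bc=\lambda,\qquad \frac{x(2P)-x(3P)}{x(P)-x(3P)}=\frac{b-c}{-c}=1-\lambda .$$
So the numbers $g$ are the general form of $\lambda$ and $1-\lambda$.

## 5. The units $g$ span all divisors of degree $0$ on $C$

Each $g$ is now regarded as a rational function on $X$ over $\mathbb Q$. On $Y$ it has neither zeros nor poles: in a local Weierstrass equation for the universal curve, $x(aP)-x(bP)$ is regular and vanishes nowhere, because $aP\ne\pm bP$ in every fibre.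

**At $T$.** With $u=\zeta^a$, $w=\zeta^b$ for a primitive $N$-th root of unity $\zeta$, formula (4) at $q=0$ gives
$$X(u)-X(w)\Big|_{q=0}=\frac{u}{(1-u)^2}-\frac w{(1-w)^2}=\frac{(u-w)(1-uw)}{(1-u)^2(1-w)^2}\ne0,$$
since $a\not\equiv\pm b$. So $g$ has no zero or pole at $T$, and $\operatorname{div}g$ is supported on $C$.

**At $c_t$.** For $s\not\equiv0\bmod N$ let $\|s\|\in\{1,\dots,n\}$ be the representative of $\pm s$. At $c_t$ we have, up to sign, $aP=Q^{\|at\|}$. For $1\le s\le n$, formula (4) with $q=Q^N$, $u=Q^s$ gives $X(Q^s)=Q^s+O(Q^{s+1})$: the first term is $Q^s+2Q^{2s}+\cdots$, and all others have order at least $N-s>s$. As $\|at\|\ne\|bt\|$ for distinct $a,b\in\{1,\dots,n\}$,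
$$\operatorname{ord}_{c_t}\big(x(aP)-x(bP)\big)=\min(\|at\|,\|bt\|)\quad\text{in Tate coordinates}. \tag{5}$$
For $N=7$ this gives $\operatorname{div}\lambda=c_2-c_3$ and $\operatorname{div}(1-\lambda)=c_1-c_3$. For instance at $t=2$, with $\|2\|=2$, $\|4\|=3$, $\|6\|=1$, the order of $\lambda$ is $\min(2,3)-\min(2,1)=1$. So $c_1,c_2,c_3$ are $\lambda=1,0,\infty$.

**Lemma 2.** For $N\ge7$ the divisors of the functions $g$ span over $\mathbb Q$ the space of degree-$0$ divisors supported on $C$.

*Proof.* **Step 1: the minimum as a sum of functions of one variable.** This makes character sums computable. Put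
$$\beta(s)=\frac{s^2}{2N}-\frac s2+\frac N{12}=\frac N2B_2\Big(\frac sN\Big)\qquad(0\le s\le N),$$
where $B_2(x)=x^2-x+\frac16$, and extend $\beta$ $N$-periodically. Since $\beta(N-s)=\beta(s)$, the extension is even. For $1\le a<b\le n$,
$$a=\beta(b+a)+\beta(b-a)-2\beta(a)-2\beta(b)+\tfrac N6 .$$
Indeed, the quadratic terms cancel, since $(b+a)^2+(b-a)^2=2a^2+2b^2$; the linear terms give $-\frac12(2b-2a-2b)=a$; the constants give $-\frac{2N}{12}+\frac N6=0$. Now let $a\not\equiv\pm b$ be nonzero mod $N$ and $t\in G$. Up to order and signs, $(a+b)t$ and $(a-b)t$ are $\|at\|+\|bt\|$ and $\|at\|-\|bt\|$ mod $N$. As $\beta$ is even and periodic,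
$$\min(\|at\|,\|bt\|)=\beta((a+b)t)+\beta((a-b)t)-2\beta(at)-2\beta(bt)+\tfrac N6. \tag{6}$$

**Step 2: character sums.** Let $\chi\ne1$ be a character of $G$, that is, a nontrivial even Dirichlet character mod $N$, and $S_\chi=\sum_{t\in G}\chi(t)\beta(t)$. (This is $\frac14B_{2,\chi}$.) We show $S_\chi\ne0$. From the Fourier series $B_2(x)=\frac1{\pi^2}\sum_{m\ge1}\frac{\cos2\pi mx}{m^2}$ on $[0,1]$,
$$S_\chi=\frac12\sum_{t=1}^{N-1}\chi(t)\,\frac N2B_2\Big(\frac tN\Big)=\frac N{4\pi^2}\sum_{m\ge1}\frac1{m^2}\sum_{t=1}^{N-1}\chi(t)\cos\frac{2\pi mt}N .$$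
Since $\chi$ is even, the inner sum is $\sum_t\chi(t)e^{2\pi imt/N}=\bar\chi(m)\tau(\chi)$ with the Gauss sum $\tau(\chi)$; for $N\mid m$ both sides vanish. So $S_\chi=\frac N{4\pi^2}\tau(\chi)L(2,\bar\chi)$, where $|\tau(\chi)|=\sqrt N$ and $L(2,\bar\chi)\neq0$ by its convergent Euler product. Since $\sum_t\chi(t)\beta(st)=\bar\chi(s)S_\chi$ for $s\not\equiv0$ and $\sum_t\chi(t)=0$, (6) gives
$$\sum_{t\in G}\chi(t)\min(\|at\|,\|bt\|)=S_\chi\,\psi(a,b),\quad \psi(a,b)=\bar\chi(a+b)+\bar\chi(a-b)-2\bar\chi(a)-2\bar\chi(b). \tag{7}$$

**Step 3: no character is missed.** Let $W_0$ be the span of the divisors of the $g$'s. It is stable under $G$, because $\langle s\rangle$ carries $g$ with indices $a,b,a',b'$ to $g$ with indices $\|sa\|,\|sb\|,\|sa'\|,\|sb'\|$. The degree-$0$ divisors on $C$ with complex coefficients form the sum of the one-dimensional eigenspaces for the nontrivial characters of $G$, each occurring once. So if $W_0$ were too small, for some $\chi\ne1$ the functional $\sum_tm_tc_t\mapsto\sum_t\chi(t)m_t$ would vanish on $W_0\otimes\mathbb C$. By (5) and (7), this says $S_\chi(\psi(a,b)-\psi(a',b'))=0$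 always, so $\psi(a,b)$ is a constant $k$ for all nonzero $a\not\equiv\pm b$. Since $\psi(ta,tb)=\bar\chi(t)\psi(a,b)$, we have $k=\bar\chi(t)k$ for all $t$, and $\chi\neq1$ gives $k=0$.

Take $(a,b)=(2,1)$: $\bar\chi(3)+1-2\bar\chi(2)-2=0$, so $\bar\chi(3)=2\bar\chi(2)+1$. All values have absolute value $1$, and $|2\bar\chi(2)+1|\ge2-1=1$ with equality only for $\bar\chi(2)=-1$. So $\bar\chi(2)=\bar\chi(3)=-1$. Take $(a,b)=(3,2)$, which is allowed as $N\ge7$: $\bar\chi(5)+1-2\bar\chi(3)-2\bar\chi(2)=0$, so $\bar\chi(5)=-5$, which is impossible. $\square$

## 6. Weil reciprocity carries norms to the cusps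

For a polynomial, $M(0)=\pm\mathrm{Norm}(\lambda)$ relates a value at the cusp $0$ to the norm of a unit. On a curve, the replacement is Weil reciprocity: if $f,h\in\mathbb Q(X)^\times$ have divisors with disjoint supports, then $h(\operatorname{div}f)=f(\operatorname{div}h)$, where a closed point $x$ with coefficient $k$ in $\operatorname{div}h$ contributes $N_{\mathbb Q(x)/\mathbb Q}(f(x))^k$.

**Proof of Theorem B(1).** Fix a class, and a closed point $x_0\in Y$ of degree $d$ in it that is regular at all finite places; if there is none, we are done. Let $x$ be another such point (or $x=x_0$), and $D_x,D_{x_0}$ the corresponding divisors.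

**Step 1: a function to compare them.** Let $h=h_x\in\mathbb Q(X)^\times$ with $\operatorname{div}h=D_x-D_{x_0}$. It has no zero or pole on $C$, so we may normalize $h(c_1)=1$.

**Step 2: its values on $C$ are $\pm1$.** Let $c\in C$. By Lemma 2 there is a product $f_c=\prod g_i^{e_i}$ with integer exponents and $\operatorname{div}f_c=k(c-c_1)$ for some $k\ge1$. By Lemma 1(b), $f_c(x)$ and $f_c(x_0)$ are units at all finite places, hence units in the rings of integers of $\mathbb Q(x)$ and $\mathbb Q(x_0)$, and their norms to $\mathbb Q$ are $\pm1$. The supports of $\operatorname{div}f_c$ (in $C$) and $\operatorname{div}h$ (in $Y$) are disjoint, so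
$$h(c)^k=\frac{h(c)^k}{h(c_1)^k}=h(\operatorname{div}f_c)=f_c(\operatorname{div}h)=\frac{N_{\mathbb Q(x)/\mathbb Q}f_c(x)}{N_{\mathbb Q(x_0)/\mathbb Q}f_c(x_0)}=\pm1. \tag{8}$$
The cusp $c$ is rational, so $h(c)\in\mathbb Q$ and $h(c)=\pm1$.

**Step 3: counting.** Since $h_x(c_1)=1$, there are at most $2^{n-1}$ vectors $(h_x(c))_{c\in C}$ with $x_0$ fixed. If $x,x'$ give the same vector, then $h_x-h_{x'}\in\mathcal L(D_{x_0})$ has at most $d$ poles and vanishes at the $n>d$ points of $C$. So it is zero, $D_x=D_{x'}$, and $x=x'$.

**Step 4: the case $2d<n$.** One of the values $\pm1$ is taken by $h_x$ at $n/2$ or more points of $C$, hence at more than $d$ points. Since $h_x$ has at most $d$ poles, it is constant, and $x=x_0$. $\square$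

**Proof of Theorem B(2).** If $N\nmid c(E/\mathbb Q(x))$, then $N\nmid c_v$ for all $v$, so $x$ is regular at every finite place by Lemma 1(a). The map $D\mapsto[D-d\,c_1]$ embeds the set of classes of degree-$d$ divisors on $X$ into $J(\mathbb Q)$, so there are at most $|J(\mathbb Q)|$ classes. Apply (1) to each. $\square$

Only Step 3 used $d<n$. Section 8 shows what happens at $d=n$.

## 7. Septic fields

Theorem A follows from Theorem B and three published results.

* **[M]** Mazur: no elliptic curve over $\mathbb Q$ has a rational point of prime order $\ge11$.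
* **[DKSS]** Derickx–Kamienny–Stein–Stoll, *Torsion points on elliptic curves over fields of small degree*, Algebra Number Theory 17 (2023): the primes that occur as the order of a point on an elliptic curve over a number field of degree $7$ are exactly the primes $\le23$.
* **[R]** $J_1(N)(\mathbb Q)$ is finite for $N=17,19,23$ (indeed for all primes $N\le31$). See Conrad–Edixhoven–Stein, *$J_1(p)$ has connected fibers*, Doc. Math. 8 (2003), §6; Derickx–van Hoeij, J. Number Theory 137 (2014).

**Proof of Theorem A.** If $N\ge29$, then by [DKSS] no elliptic curve over a septic field has a point of order $N$.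

Let $N\in\{17,19,23\}$. Then $n\in\{8,9,11\}$, so $7<n$, and $J(\mathbb Q)$ is finite by [R]. Let $K$ be septic, $E/K$ be $N$-special, and $P\in E(K)$ of order $N$. The pair is a $K$-point of $Y$; let $x$ be its underlying closed point. Its residue field embeds into $K$, so its degree is $1$ or $7$. Degree $1$ would give an elliptic curve over $\mathbb Q$ with a rational point of order $N$, contradicting [M]. So $\mathbb Q(x)\cong K$, and $(E,P)$ is the pair attached to $x$. In particular $N\nmid c(E/\mathbb Q(x))$, and Theorem B(2) with $d=7$ leaves only finitely many $x$. The triple $(K,E,P)$ is determined by $x$ up to isomorphism, so there are finitely many triples, hence finitely many fields $K$ (also as subfields of $\overline{\mathbb Q}$, each closed point giving at most $7$). $\blacksquare$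

The same argument gives, for any prime $N\ge7$ with $J_1(N)(\mathbb Q)$ finite (for instance all primes $7\le N\le31$) and every $d<\frac{N-1}2$, at most $2^{(N-3)/2}|J_1(N)(\mathbb Q)|$ closed points of degree $d$ on $Y_1(N)$ with $N$-special curves over their residue fields. For $N=17,19,23$ this covers $d\le7$, $d\le8$, $d\le10$ respectively.

## 8. Cubic fields and order seven: what to aim for in degree $n$

For $N=7$ the polynomials $M_m$ of (3) produce $7$-special curves over cubic fields. They are the fibres of a function with simple poles exactly at $0,1,\infty$: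
$$M_m(\lambda)=0\iff \frac{\lambda^3-3\lambda+1}{\lambda^2-\lambda}=m. \tag{9}$$

*Claim.* Let $m\in\mathbb Z$, $m\ne8$, with $7\nmid m-8$ and $p^7\nmid m-8$ for every prime $p$. Let $\lambda$ be a root of $M_m$ and $K=\mathbb Q(\lambda)$. Then $K$ is cubic and $E_\lambda/K$ is $7$-special.

*Proof.* We saw that $M_m$ is irreducible. From $M_m(0)=1$ and $M_m(1)=-1$, $\lambda$ and $\lambda-1$ are units. By (9), $\delta(\lambda)=(\lambda^3-3\lambda+1)-8(\lambda^2-\lambda)=(m-8)\lambda(\lambda-1)$, so $\Delta=(m-8)(\lambda(\lambda-1))^8$ is nonzero and (1) is an integral equation with good reduction outside $m-8$. Let $v\mid m-8$, over $p\ne7$. The derivative argument of Section 3 shows that $P$ reduces to a nonsingular affine point, because $b=\lambda^2(\lambda-1)$ is a unit. This reduction is killed by $7$ and is not the identity, so it has order $7$. The additive group of a field of characteristic $p\neq7$ has no such element, so the reduction of (1) is a nodal cubic and (1) is minimal. If it is nonsplit, $c_v\le2$. If it is split, $c_v=v(\Delta)=e\cdot\operatorname{ord}_p(m-8)$ with ramification index $e\le3$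 and $1\le\operatorname{ord}_p(m-8)\le6$, so $7\nmid c_v$. $\square$

In terms of Section 6: if $F$ has polar divisor $C$ and $x,x_0$ are fibres $F=-m$, $F=-m_0$ (single closed points of degree $n$), then $h=\frac{F+m}{F+m_0}$ has divisor $D_x-D_{x_0}$ and takes the value $1$ at *every* $c\in C$. So with $d=n$ the value vectors no longer separate points. The task is to find $F$ for $N=5,13,17$ as well, with good integrality properties, and to control the Tamagawa numbers with no explicit equation. The number $8$ above is the value of the function (9) at the cusp $T$, where $\delta=0$. The condition on $m-8$ will return as a condition on $m+\theta$ with $\theta=F(T)$.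

## 9. A function with polar divisor $C$

From here on, $N\in\{5,7,13,17\}$ and $\mathcal O^+=\mathbb Z[\zeta_N+\zeta_N^{-1}]$.

**Proposition 2.** There is $F\in\mathbb Q(X)$ with polar divisor exactly $C$ and expansions $F=r_cQ^{-1}+\cdots$ at $c\in C$, with $r_c\in\{\pm1\}$.

*Proof.* The cover $X\to X_0(N)=X/G$ has degree $n$. Its fibre over the cusp below $C$ is $C$, with $n$ points; the fibre over the other cusp is $T$, with $n$ geometric points. So it is unramified at the cusps.

*$N=5,7,13$.* The curve $X_0(N)$ has genus $0$. Take a function on it with a simple pole exactly at the rational cusp below $C$. Its pullback $F$ has polar divisor $C$ and is $G$-invariant. Since $G$ permutes $C$ transitively and preserves $Q$, all $r_c\in\mathbb Q^\times$ are equal. Scale so that $r_c=1$.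

*$N=17$.* The curve $X_0(17)$ has genus $1$, so we insert an intermediate curve. Let $H\subset G\cong\mathbb Z/8$ be the subgroup of order $4$ and $X_H=X/H$, so that $X_H\to X_0(17)$ has degree $2$.

We show that this degree-$2$ cover is unramified. At cusps the inertia groups of $X\to X_0(17)$ are trivial. The stabilizer in $G$ of a point $(E,P)\in Y$ consists of the classes $s$ for which some $\alpha\in\operatorname{Aut}(E)$ has $\alpha P=\pm sP$. So it is a quotient of a subgroup of $\operatorname{Aut}(E)/\{\pm1\}$ and has order $1$, $2$ or $3$. As $|G|=8$, it lies in the subgroup of order $2$, which is contained in $H$. The inertia groups of $X_H\to X_0(17)$ are the images in $G/H$, so they are trivial. By Riemann–Hurwitz $X_H$ has genus $1$.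

The image of $C$ in $X_H$ consists of two rational points $\gamma_1,\gamma_2$, the two $H$-orbits, and $X\to X_H$ is unramified above them. By Riemann–Roch $\ell(\gamma_1+\gamma_2)=2$, so there is a nonconstant $F\in\mathcal L(\gamma_1+\gamma_2)$. A curve of genus $1$ has no function with a single simple pole, so the polar divisor of $F$ is exactly $\gamma_1+\gamma_2$, and that of its pullback to $X$ is $C$.

It remains to compare leading coefficients. Since $F$ is $H$-invariant, $r_c$ depends only on the image of $c$ in $X_H$; write $r_{\gamma_1},r_{\gamma_2}$. Let $\omega\ne0$ be the holomorphic differential on $X_H$ pulled back from $X_0(17)$. In genus $1$ it has no zeros, and its pullback to $X$ is $G$-invariant. As $G$ is transitive on $C$ and preserves $Q$, $\omega=(w_0+O(Q))\,dQ$ at all $c\in C$ with the same $w_0$, and $w_0\ne0$ since $X\to X_H$ is unramified at $C$. For the same reason $Q$ is also a parameter at $\gamma_i$, and the residue of $F\omega$ at $\gamma_i$ is $r_{\gamma_i}w_0$. The residue theorem on $X_H$ gives $r_{\gamma_1}+r_{\gamma_2}=0$. Scale so that $r_c=\pm1$. $\square$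

## 10. Integral expansions of $F$

Let $\mathcal X$ be the normalization of the $j$-line $\mathbb P^1_{\mathbb Z}$ in $\mathbb Q(X)$, and $\bar C$ the closure of $C$ in $\mathcal X$. We use three standard facts (Igusa; Deligne–Rapoport; Katz–Mazur, *Arithmetic moduli of elliptic curves*, §8.11 and Ch. 12–13).

* **(M1)** The completion of $\mathcal X$ along the cusps is $\bigsqcup_{a\in G}\operatorname{Spf}\mathbb Z[[Q]]\sqcup\operatorname{Spf}\mathcal O^+[[q]]$, compatibly with the Tate expansions of Section 3. (Over $\mathbb Z((q))$ the $\Gamma_1(N)$-structures on $\mathrm{Tate}(q)$ are given by $u^N=q^a$, $a\in(\mathbb Z/N)^\times$, or by primitive $u\in\mu_N$; divide by $\pm1$ and normalize.)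
* **(M2)** For $p\neq N$, $\mathcal X_{\mathbb Z_{(p)}}$ is smooth with geometrically irreducible special fibre.
* **(M3)** For $p=N$, all sections in $\bar C$ meet the special fibre in the same irreducible component. (They lie on the component of pairs $(E,P)$ with $P$ étale, which is an Igusa curve, irreducible by Igusa's theorem.)

For each $p$ let $Z$ be the component of the special fibre met by $\bar C$, with its reduced structure.

**Reading $\operatorname{ord}_Z$ from expansions.** *Let $f\in\mathbb Q(X)^\times$ have poles only on $C$. For every $c\in C$, $\operatorname{ord}_Z(f)$ is the minimum of $\operatorname{ord}_p$ of the coefficients of the $Q$-expansion of $f$ at $c$.* To see this, let $R$ be the local ring of $\mathcal X$ at the reduction of $c$ mod $p$. By (M1) its completion is $\mathbb Z_p[[Q]]$. So $R$ is regular, $R/pR$ is a domain (it embeds into $\mathbb F_p[[Q]]$), $Z$ is the only component of the special fibre through this point, $Z$ is smooth there, and $p$ generates the ideal of $Z$. Let $s\in R$ be an equation of the section $\bar c$; in $\mathbb Z_p[[Q]]$ it is $Q$ times a unit.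 By (M1) the sections in $\bar C$ are disjoint. If $f$ has a pole of order at most $k$ at $c$ and $e=\operatorname{ord}_Z(f)$, then $p^{-e}s^kf$ has effective divisor on $\operatorname{Spec}R$, so it lies in $R$, and it is not in $pR$. By faithful flatness it is not in $p\,\mathbb Z_p[[Q]]$. Multiplying by $Q^k/s^k$, a unit power series, does not change the minimum of $\operatorname{ord}_p$ of the coefficients. So $p^{-e}Q^kf\in\mathbb Z_p[[Q]]$ has a coefficient prime to $p$, as asserted.

In particular, if such an $f$ is regular on $(\mathcal X\setminus\bar C)_{\mathbb Z_{(p)}}$, its expansions at $C$ are $p$-integral.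

**Proposition 3.** After subtracting a rational constant from $F$, the function $F$ is regular on $\mathcal X\setminus\bar C$, and $F\in r_cQ^{-1}+\mathbb Z[[Q]]$ at each $c\in C$, $F\in\mathcal O^+[[q]]$ at $T$.

*Proof.* **Step 1: one prime at a time.** It suffices to find for each $p$ some $\gamma_p\in\mathbb Q$ such that $F-\gamma_p$ is regular on $(\mathcal X\setminus\bar C)_{\mathbb Z_{(p)}}$. For all but finitely many $p$ we may take $\gamma_p=0$, because the polar divisor of $F$ on $\mathcal X$ has only finitely many vertical components. By partial fractions there is $\gamma\in\mathbb Q$ with $\gamma-\gamma_p\in\mathbb Z_{(p)}$ for all $p$, and $F-\gamma$ is regular on $\mathcal X\setminus\bar C$. Its expansions at $C$ are then $p$-integral for all $p$, and its expansion at $T$ is in $\mathcal O^+[[q]]$ by (M1).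

**Step 2: the best constant.** Fix $p$. Since $r_c=\pm1$ is a coefficient of $F-\gamma$, we have $\operatorname{ord}_Z(F-\gamma)\le0$ for all $\gamma\in\mathbb Q$. Choose $\gamma_p$ with $e=\operatorname{ord}_Z(F-\gamma_p)$ maximal, and put $g_0=p^{-e}(F-\gamma_p)$, so $\operatorname{ord}_Z(g_0)=0$.

**Step 3: no poles along other components.** For $p\neq N$ there are none by (M2). In general take a resolution of $\mathcal X_{\mathbb Z_{(p)}}$ that is an isomorphism near $\bar C$ (Lipman). Let $\Gamma_0$ be the strict transform of $Z$ and $\Gamma_i$ ($i\ge1$) the other components of the special fibre. Write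
$$\operatorname{div}g_0=\mathcal H-\bar C+B-A,$$
where $\mathcal H\ge0$ is horizontal and $A,B\ge0$ are vertical, without common components and without $\Gamma_0$. Suppose $A\ne0$. Then $\bar C\cdot A=0$, since $\bar C$ meets only $\Gamma_0$; $\mathcal H\cdot A\ge0$ and $B\cdot A\ge0$. Moreover $A^2<0$: the special fibre is connected, so the intersection form on its components is negative semidefinite with radical spanned by the full fibre, and $A$ omits $\Gamma_0$. Hence
$$0=\operatorname{div}(g_0)\cdot A=\mathcal H\cdot A-\bar C\cdot A+B\cdot A-A^2>0,$$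
a contradiction. So $A=0$, and $g_0$ is regular on $(\mathcal X\setminus\bar C)_{\mathbb Z_{(p)}}$ by normality.

**Step 4: $e=0$.** Suppose $e<0$. As $\operatorname{ord}_Z(g_0)=0$, we may restrict $g_0$ to a rational function on $Z$. It is regular outside the points of $\bar C$. At those points its expansion is that of $g_0$ mod $p$: the polar coefficient $p^{-e}r_c$ vanishes mod $p$ and the others are $p$-integral. So $g_0|_Z$ is regular on the whole integral proper curve $Z$. The ring $H^0(Z,\mathcal O_Z)$ is a field, finite over $\mathbb F_p$, and evaluation at an $\mathbb F_p$-point of $Z$ (the reduction of some $c$) embeds it into $\mathbb F_p$. So $g_0|_Z$ is a constant in $\mathbb F_p$. Lift it to $\gamma'\in\mathbb Z$. Then $\operatorname{ord}_Z(g_0-\gamma')\ge1$, that is, $\operatorname{ord}_Z(F-\gamma_p-p^e\gamma')\ge e+1$, contradicting maximality. So $e=0$, $g_0=F-\gamma_p$, and this $\gamma_p$ is as required. $\square$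

Replace $F$ by this translate. Let $\theta=F(T)\in\mathcal O^+$ be the constant term of its expansion $F=\theta+\sum_{i\ge1}f_iq^i$ at $T$, with $f_i\in\mathcal O^+$.

**Lemma 3.** For $p\ne N$ and every prime $w\mid p$ of $\mathcal O^+$, some $f_i$ with $i\ge1$ is a $w$-unit.

*Proof.* The reduction $\bar F$ of $F$ is a rational function on the smooth, geometrically irreducible curve $\mathcal X_{\mathbb F_p}$, with a pole at the reduction of each $c$ because $r_c=\pm1$. So it is transcendental over $\mathbb F_p$. As $p$ is unramified in $\mathcal O^+$, (M1) shows that the completed local ring of $\mathcal X_{\mathbb F_p}$ at the point given by $T$ and $w$ is $k(w)[[q]]$, with $k(w)$ the residue field, and $\bar F$ expands there as $F$ mod $w$. The function field embeds into $k(w)((q))$, so this expansion cannot be a constant, which would be algebraic over $\mathbb F_p$. $\square$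

## 11. Good integers $m$

Let $w_N$ be the unique prime of $\mathcal O^+$ over $N$; its residue field is $\mathbb F_N$.

**Definition.** An integer $m$ is *good* if (i) $w_N(m+\theta)=0$, and (ii) $w(m+\theta)<N$ for all primes $w\nmid N$ of $\mathcal O^+$ (in particular $m+\theta\neq0$).

In Section 8, with $m-8$ in the role of $m+\theta$, these are the conditions $7\nmid m-8$ and $p^7\nmid m-8$.

**Lemma 4.** The good integers have positive lower density.

*Proof.* Condition (i) excludes one class mod $N$. For (ii), let $p\ne N$, which is unramified in $\mathcal O^+$, and let $w\mid p$. If $m,m'$ both violate (ii) at $w$, then $m-m'\in\mathbb Z\cap w^N=p^N\mathbb Z$. So each of the at most $n$ primes $w\mid p$ excludes at most one class mod $p^N$. If $|m|\le B$, $m+\theta\ne0$ and $w(m+\theta)\ge N$, then $p^N\le|\mathrm{Norm}(m+\theta)|\ll B^n$, so $p\ll B^{n/N}$, where $n/N<\frac12$. At most one $m$ has $m+\theta=0$. Each $p$ excludes at most $n\big(\frac{2B+1}{p^N}+1\big)$ integers with $|m|\le B$. In total (ii) excludes at most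
$$n(\zeta(N)-1)(2B+1)+O(B^{1/2}).$$
Now $\zeta(N)-1\le2^{-N}+\int_2^\infty x^{-N}dx=2^{-N}\big(1+\frac2{N-1}\big)$, so $n(\zeta(N)-1)\le(n+1)2^{-N}\le\frac3{32}$, the worst case being $N=5$. The lower density is at least $1-\frac1N-\frac3{32}\ge1-\frac15-\frac3{32}>0$. $\square$

## 12. Irreducible fibres over good $m$ are $N$-special

**Proposition 4.** Let $m$ be good and let the fibre $F=-m$ be a single closed point $x$ of degree $n$. Then $x\in Y$, and its curve $E$ over $K=\mathbb Q(x)$ is $N$-special.

*Proof.* The point $x$ is not in $C$, where $F=\infty$, and it is not $T$, since $F(T)=\theta\ne-m$. So $x\in Y$ gives $(E,P)$ over $K$, of degree $n$. Let $v\mid p$ be a finite place of $K$.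

**Step 1: $(E,P)$ is regular at $v$.** We use that $F(x)=-m$ is integral while $F$ has poles at $C$. Suppose the pair is not regular. By Lemma 1(a), $E_{K_v}\cong\mathrm{Tate}(q_0)$, with $P$ given by $u$ with $u^N=q_0^a$. Here $N\nmid a$, since otherwise $|u|\in|q_0|^{\mathbb Z}$. Choose $a',b'\in\mathbb Z$ with $aa'+Nb'=1$ and put $Q_0=u^{a'}q_0^{b'}\in K_v$. Then
$$Q_0^N=q_0^{aa'+Nb'}=q_0,\qquad Q_0^a=u^{1-Nb'}q_0^{ab'}=u\cdot q_0^{-ab'}q_0^{ab'}=u .$$
So $(E,P)\cong(\mathrm{Tate}(Q_0^N),Q_0^a)$ with $0<|Q_0|<1$. This pair is obtained from $(\mathrm{Tate}(Q^N),Q^a)$ over $\mathbb Z((Q))$ by the homomorphism $\mathbb Z((Q))\to K_v$, $Q\mapsto Q_0$. Hence the expansion of $F$ at $c=c_a$ may be evaluated: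
$$-m=F(x)=r_cQ_0^{-1}+\sum_{i\ge0}a_iQ_0^i,\qquad a_i\in\mathbb Z .$$
The first term has absolute value $|Q_0|^{-1}>1$ and the sum is integral, so the right side is not integral. This is a contradiction.

**Step 2: $N\nmid c_v$ when $E$ is not split multiplicative at $v$.** Then $c_v=1$ (good), $c_v\le4$ (additive) or $c_v\le2$ (nonsplit multiplicative), all less than $N$.

**Step 3: the equation for $q_0$ when $E$ is split multiplicative at $v$.** Here $E_{K_v}\cong\mathrm{Tate}(q_0)$ and $c_v=v(q_0)$. By regularity $P$ is represented by a unit $\zeta$ with $\zeta^N\in q_0^{\mathbb Z}$, so $\zeta^N=1$, and $\zeta\in K_v$ is a primitive $N$-th root of unity. Embed $\mathbb Q(\zeta_N)^+\hookrightarrow K_v$ by $\zeta_N+\zeta_N^{-1}\mapsto\zeta+\zeta^{-1}$. Let $w$ be the induced place, $k_w\subset K_v$ the completion, and $\mathcal O_w$ its ring of integers. Evaluating the expansion at $T$ via $\zeta_N\mapsto\zeta$, $q\mapsto q_0$, we get $-m=\theta+\sum f_iq_0^i$, that is,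
$$\Psi(q_0)=0,\qquad \Psi(q)=m+\theta+\sum_{i\ge1}f_iq^i\in\mathcal O_w[[q]]. \tag{10}$$

**Step 4: the case $p=N$.** Then $w=w_N$. Reducing (10) modulo the maximal ideal of $K_v$ gives $m+\theta\equiv0$, contradicting (i). So $E$ is not split multiplicative at places over $N$.

**Step 5: the case $p\ne N$.** We bound $v(q_0)$ in two factors, each less than $N$. By Lemma 3, $\Psi\not\equiv0\bmod w$. By Weierstrass preparation $\Psi=(\text{unit})\cdot\mathcal B$ with a distinguished polynomial $\mathcal B\in\mathcal O_w[q]$. Then $w(\mathcal B(0))=w(m+\theta)<N$ by (ii), and $\mathcal B(q_0)=0$, since a unit power series does not vanish at $q_0$. In particular $q_0$ is algebraic over $k_w$, and its minimal polynomial divides $\mathcal B$ in $\mathcal O_w[q]$. So the norm of $q_0$, which up to sign is the constant term of the minimal polynomial, divides $\mathcal B(0)$. Let $v'$ be the normalized valuation of $k_w(q_0)$. The valuation $w$ of the norm of $q_0$ is $v'(q_0)$ times the residue degree, so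
$$1\le v'(q_0)\le w\big(N_{k_w(q_0)/k_w}(q_0)\big)\le w(m+\theta)<N .$$
Finally $c_v=v(q_0)=e\,v'(q_0)$, where the ramification index $e$ of $K_v/k_w(q_0)$ satisfies $1\le e\le[K:\mathbb Q]=n<N$. Since $N$ is prime and divides neither factor, $N\nmid c_v$.

Hence $N\nmid c(E/K)$, and $P\in E(K)$ has order $N$. $\square$

## 13. Infinitely many fields of degree $n$

**Proof of Theorem C.** Proposition 4 needs good $m$ with irreducible fibre. To get infinitely many different fields we ask for irreducibility over the fields already found.

**Step 1: reducible fibres are rare.** The map $F:X\to\mathbb P^1$ has degree $n$ and $X$ is geometrically irreducible. For a number field $L$, the set of $\alpha\in\mathbb Q$ for which the fibre $F=\alpha$ is not irreducible over $L$ is thin in $\mathbb Q$, by Hilbert irreducibility over $L$ and the fact that thin sets over $L$ meet $\mathbb Q$ in thin sets (Serre, *Topics in Galois Theory*, Prop. 3.2.1). Here irreducible means a single closed point of degree $n$ on $X_L$. A thin set contains only $O(B^{1/2}\log B)$ integers of absolute value $\le B$ (Serre, *Lectures on the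 Mordell–Weil Theorem*, §9.7).

**Step 2: induction.** Let $K_1,\dots,K_r$ be the fields already constructed ($r\ge0$). By Lemma 4 the number of good $m$ with $|m|\le B$ is at least a positive constant times $B$ for large $B$. So there is a good $m$ such that $F=-m$ is irreducible over $\mathbb Q$ and over each of $K_1,\dots,K_r$. Let $K_{r+1}$ be the residue field of the closed point $F=-m$. It has degree $n$ and carries an $N$-special curve by Proposition 4. If it were isomorphic to some $K_i$, the fibre would have a $K_i$-point; but over $K_i$ the fibre is irreducible of degree $n\ge2$, so it has none. So $K_{r+1}$ is new, and by induction there are infinitely many fields. For $N=17$ they are octic. $\blacksquare$
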